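# Continuous vector fields without solutions in every infinite-dimensional Banach space

## 1. A square-root field on $c_0$

Let $X$ be a real Banach space and $f:\mathbb R\times X\to X$ continuous. We study
$$x'=f(t,x). \tag{1}$$
A solution on an interval $J$ is a function $x:J\to X$ that is differentiable in norm and satisfies $x'(t)=f(t,x(t))$ for all $t\in J$; at endpoints belonging to $J$ the derivative is one-sided. An interval is nondegenerate if it has more than one point.

If $\dim X<\infty$, Peano's theorem gives a local solution through every initial point. If $\dim X=\infty$, Godunov showed that there are a continuous $f$ and an initial condition for which (1) has no solution. One can ask for more: a continuous $f$ for which (1) has no solution on any open interval, whatever the initial condition. Godunov constructed such an $f$ when $X$ is an infinite-dimensional Hilbert space. The paper "Some Problems On Ordinary Differential Equations In Banach Spaces" asks the question for a general infinite-dimensional Banach space $X$. We will see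 that the answer is yes for every such $X$.

There is one space where the answer takes only a few lines. Let $c_0$ be the space of real null sequences with the sup norm.

**Proposition 1.** Define $f:c_0\to c_0$ by $f_j(x)=\sqrt{|x_j|}+2^{-j}$. Then $f$ is continuous, and $x'=f(x)$ has no solution on any nondegenerate interval.

**Proof.** Clearly $f(x)\in c_0$. Since $\bigl|\sqrt{|a|}-\sqrt{|b|}\bigr|\le\sqrt{|a-b|}$, we have $\|f(x)-f(y)\|\le\sqrt{\|x-y\|}$, so $f$ is continuous.

Let $x$ be a solution on $J$, and take $s<T$ in $J$ with midpoint $c=(s+T)/2$. Fix $j$ and write $u=x_j$, $g=2^{-j}$. Then $u'=\sqrt{|u|}+g>0$, so $u$ is strictly increasing.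

While $u<0$, put $v=\sqrt{-u}$. From $v^2=-u$ we get $2vv'=-(v+g)$, so $v'\le-\frac12$. While $u>0$, put $v=\sqrt u$. Then $2vv'=v+g$, so $v'\ge\frac12$.

Since $x(s)\in c_0$, we have $\sqrt{|x_j(s)|}\le (T-s)/4=(c-s)/2$ for all large $j$. For such $j$ we claim $u(c)\ge0$. Otherwise $u<0$ on $[s,c]$, and then $\sqrt{-u(c)}\le\sqrt{-u(s)}-(c-s)/2\le0$, which is absurd. So $u>0$ on $(c,T]$, and integrating $v'\ge\frac12$ over $[c',T]$ with $c'\downarrow c$ gives $\sqrt{u(T)}\ge(T-c)/2=(T-s)/4$. Hence $x_j(T)\ge(T-s)^2/16$ for all large $j$. This contradicts $x(T)\in c_0$. $\square$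

Look at how this works. A negative coordinate is driven up to $0$ in a time controlled by the square root of its size. The small constant $2^{-j}$ carries it across $0$. Once positive, it grows like $(\text{time})^2/4$, however small it was at the start. All late coordinates do this simultaneously, so the solution is thrown out of $c_0$ at once. With only finitely many coordinates this is harmless, in agreement with Peano's theorem. Notice also that the proof used only the late coordinate equations and not differentiability in norm. This robustness will be needed later.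

## 2. Two ways in which a general space differs from $c_0$

In a general space we lose something already in $\ell_2$: with $x_j=1/j$ the sequence $\sqrt{|x_j|}=j^{-1/2}$ is not in $\ell_2$. The formula of Proposition 1 does not define a vector field there.

**Definition (Schauder basis).** A sequence $(e_j)_{j\ge1}$ in a Banach space $Y$ is a Schauder basis if every $x\in Y$ has a unique expansion $x=\sum_jx_je_j$, convergent in norm. The coordinate functionals $x\mapsto x_j$ are then continuous, and the basis projections $P_nx=\sum_{j\le n}x_je_j$ are uniformly bounded (textbook facts). We put $P_0=0$ and $Q_n=I-P_n$.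

The unit vectors form a basis of $c_0$ and of $\ell_2$. We will also use a basis that reacts badly to changes of sign.

**Example (convergent series).** Let $cs$ be the space of real sequences $x$ for which $\sum x_j$ converges. With $S_n=x_1+\dots+x_n$, $S_0=0$, give it the norm $\|x\|=\sup_{0\le m\le n}|S_n-S_m|$. This lies between $\sup_n|S_n|$ and $2\sup_n|S_n|$, so $x\mapsto(S_n)_{n\ge1}$ identifies $cs$, up to an equivalent norm, with the Banach space of convergent sequences. The unit vectors form a basis: the coordinates are continuous, and $\|Q_nx\|=\sup_{n\le m\le p}|S_p-S_m|\to0$ by Cauchy's criterion. The sequence $x_j=(-1)^j/j$ lies in $cs$, but neither $(|x_j|)$ nor $(x_j^+)$ does.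

**A first attempt in $\ell_2$.** Write $\sqrt{|x_j|}=|x_j|^{-1/2}|x_j|$. The rate $|x_j|^{-1/2}$ uses the size of a single coordinate. It is natural to use the size of the tail instead. With $R_n(x)=\|Q_nx\|$ and $\gamma_j=R_{j-1}^{-1/2}$, consider
$$f_j(x)=\gamma_j(x)\,x_j+g_j,\qquad g_j=2^{-j}.$$
We will see in (4) that $\sum\gamma_jx_je_j$ converges in any space with a suitably normed basis, so this is a legitimate field. Without the term $g$ the expansion is what we want. Suppose $x_j'=\gamma_jx_j$ and no tail vanishes. For $\sigma<t$ and $j>k$ we have $|x_j(\sigma)|=e^{-\int_\sigma^t\gamma_j}|x_j(t)|\le e^{-\int_\sigma^t\gamma_{k+1}}|x_j(t)|$, because $\gamma_j$ is nondecreasing in $j$. So $R_k(t)\ge R_k(\sigma)\exp\int_\sigma^tR_k^{-1/2}$, and every $\sqrt{R_k}$ grows at rate at least $\frac12$, uniformly in $k$.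

The attempt stops at the term $g$, which was needed to leave points with vanishing tails: it can cancel the expansion. Let $c=16/15$ and $x_j=-\sqrt c\,4^{-j}$. Then $R_{j-1}(x)^2=c\sum_{i\ge j}16^{-i}=c\cdot\frac{16}{15}16^{-j}=c^2\,16^{-j}$, so $\gamma_j=c^{-1/2}2^j$ and $\gamma_jx_j=-2^{-j}=-g_j$. This $x$ is a zero of the field, and the constant function is a solution. The mirror field $-\gamma_jx_j+g_j$ has the zero $-x$. The sign matters: negative coordinates must contract and positive ones must expand, as they did in $c_0$.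

**A second attempt.** One would then write $\gamma_j|x_j|+g_j$. In $cs$ this fails to define a field: for $x_j=(-1)^j/j$ we have $\gamma_j\ge\gamma_1>0$, so $\sum\gamma_j|x_j|=\infty$, and likewise $\sum\gamma_jx_j^+=\infty$. For a general basis, neither $|x|$ nor $x^+$ makes sense.

We therefore need a way to measure how positive a tail is without taking positive parts. We will measure the distance from the tail to the cone of nonpositive tails. The missing positive part of $x$ will be replaced by $x+c$, where $c$ has nonnegative coordinates and $x+c$ is almost as small as that distance allows. The extra $c$ will be harmless, because only lower bounds on the speed of positive coordinates are needed.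

## 3. Statements, and the reduction to a space with a basis

**Theorem A.** Let $Y$ be a Banach space with a Schauder basis $(e_j)_{j\ge1}$ with coordinate functionals $x\mapsto x_j$. There is a continuous $f=\sum_jf_je_j:Y\to Y$ with the following property: for no $N\ge0$, no nondegenerate interval $J$ and no norm-continuous $x:J\to Y$ is it true that, for every $j>N$, $x_j$ is differentiable on $J$ and $x_j'(t)=f_j(x(t))$. (Derivatives at endpoints belonging to $J$ are one-sided.) In particular ($N=0$), $x'=f(x)$ has no solution on any nondegenerate interval.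

**Theorem B.** Let $X$ be any infinite-dimensional Banach space. There is a continuous $f:X\to X$ such that $x'=f(x)$ has no solution on any nondegenerate interval. Moreover, for every continuous $\varepsilon:\mathbb R\times X\to(0,\infty)$ there is a continuous $\tilde f:\mathbb R\times X\to X$ with $\|\tilde f\|\le\varepsilon$ pointwise such that $x'=\tilde f(t,x)$ has no solution on any nondegenerate interval. By Peano's theorem, the existence of such an $f$ therefore characterizes infinite-dimensionality.

**Theorem C.** If $X$ has an infinite-dimensional separable quotient (for instance, if $X$ is separable and infinite-dimensional), then for all continuous $F_0:\mathbb R\times X\to X$ and $\varepsilon:\mathbb R\times X\to(0,\infty)$ there is a continuous $f$ with $\|f-F_0\|<\varepsilon$ on $\mathbb R\times X$ such that $x'=f(t,x)$ has no solution on any nondegenerate interval.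

Four published facts are used.

- (Mazur) Every infinite-dimensional Banach space contains a closed infinite-dimensional subspace with a Schauder basis.
- (Bartle–Graves, Trans. AMS 72 (1952)) A continuous linear surjection between Banach spaces has a continuous, not necessarily linear, right inverse.
- Metric spaces are paracompact; so every open cover has a subordinate locally finite continuous partition of unity.
- (Johnson–Rosenthal, Studia Math. 43 (1972); only for Theorem C) Every separable infinite-dimensional Banach space has an infinite-dimensional quotient with a Schauder basis.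

**Theorem A implies Theorem B.** The purpose here is to pass from a subspace $Y$ with a basis to all of $X$. By Mazur, choose a closed infinite-dimensional $Y\subset X$ with a basis, and let $\varphi:Y\to Y$ be the field of Theorem A. Let $q:X\to X/Y$ be the quotient map and $s:X/Y\to X$ a continuous map with $q\circ s=\mathrm{id}$ (Bartle–Graves). Since $q(x-s(q(x)))=0$, we have $x-s(q(x))\in Y$ for every $x$. So
$$f(x)=\varphi\bigl(x-s(q(x))\bigr)\in Y$$
defines a continuous map $X\to X$.

Suppose $x'=f(x)$ on a nondegenerate interval $J$. Then $(q\circ x)'=q(f(x))=0$, so $q\circ x$ is a constant $\xi$. Put $y(t)=x(t)-s(\xi)=x(t)-s(q(x(t)))\in Y$. Then $y'=x'=f(x)=\varphi(y)$ on $J$; since $Y$ is closed, this derivative is a derivative in $Y$. Theorem A forbids this.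

For smallness, put $h(t,x)=\varepsilon(t,x)/(1+\|f(x)\|)>0$ and $\tilde f=hf$, so $\|\tilde f\|\le\varepsilon$. Suppose $x'=\tilde f(t,x)$ on $J$, fix $t_0\in J$ and put $\tau(t)=\int_{t_0}^th(u,x(u))\,du$. This is $C^1$ with positive derivative, so it maps $J$ onto a nondegenerate interval $\tau(J)$. The function $z=x\circ\tau^{-1}$ has derivative $x'(t)/h(t,x(t))=f(x(t))$ at $\tau(t)$, that is, $z'=f(z)$ on $\tau(J)$. We have just seen that this is impossible. The last sentence of Theorem B follows, since in finite dimensions Peano's theorem gives a solution near every initial point. $\square$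

It remains to prove Theorem A, which occupies Sections 4–9. Section 10 proves Theorem C.

## 4. A good norm and two summations by parts

**Step 1: renorming.** We want all constants attached to the basis to be $1$. Let $K=\sup_n\|P_n\|$ and put $|x|=\sup_{0\le m\le n}\|(P_n-P_m)x\|$. Taking $m=0$, $n\to\infty$ shows $\|x\|\le|x|\le2K\|x\|$, so this norm is equivalent to the old one. The product $(P_b-P_a)(P_n-P_m)$ keeps exactly the coordinates in $(a,b]\cap(m,n]$, so it is $0$ or again of the form $P_{b'}-P_{a'}$. Hence $|(P_n-P_m)x|\le|x|$, and $n\to\infty$ gives $|Q_mx|\le|x|$.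

Theorem A is unaffected by an equivalent renorming. It is also unaffected by replacing $e_j$ with $\lambda_je_j$, $\lambda_j>0$, since this divides both $x_j$ and $f_j$ by $\lambda_j$. From now on, writing $\|\cdot\|$ for the new norm, we assume
$$\|P_n-P_m\|\le1\ (m\le n),\qquad\|Q_n\|\le1,\qquad\|e_j\|=1.$$
The usual norms of $c_0$ and $\ell_2$ and the norm chosen above on $cs$ have these properties. In particular $|y_j|=\|(P_j-P_{j-1})y\|\le\|y\|$ for all $y$.

**Step 2: multipliers and tails.** We will multiply coordinates by numbers $m_j$ and must control the result with no unconditionality. Summation by parts does this, provided $(m_j)$ has controlled variation. Since $y_je_j=Q_{j-1}y-Q_jy$, for $l<q$ and real $m_j$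
$$\sum_{j=l+1}^qm_jy_je_j=m_{l+1}Q_ly+\sum_{j=l+1}^{q-1}(m_{j+1}-m_j)Q_jy-m_qQ_qy. \tag{2}$$

**Step 3: decreasing multipliers.** If $P_ky=0$ and $m_{k+1}\ge m_{k+2}\ge\dots\ge0$, then
$$\sum_{j>k}m_jy_je_j\ \text{ converges, and }\ \Bigl\|\sum_{j>k}m_jy_je_j\Bigr\|\le m_{k+1}\|y\|. \tag{3}$$
Indeed $y_je_j=P_jy-P_{j-1}y$ and $P_ky=0$ give
$$\sum_{j=k+1}^nm_jy_je_j=\sum_{j=k+1}^{n-1}(m_j-m_{j+1})P_jy+m_nP_ny ,$$
whose norm is at most $\bigl(\sum_{j=k+1}^{n-1}(m_j-m_{j+1})+m_n\bigr)\|y\|=m_{k+1}\|y\|$. Applying this finite estimate to $(P_p-P_n)y$ in place of $y$ gives $\bigl\|\sum_{j=n+1}^pm_jy_je_j\bigr\|\le m_{k+1}\|(P_p-P_n)y\|\to0$ as $n,p\to\infty$. So the partial sums are Cauchy, and (3) follows.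

## 5. Two sizes of a tail

**The two-sided size.** Put $R_n(x)=\|Q_nx\|$. It is 1-Lipschitz in $x$ because $\|Q_n\|\le1$, nonincreasing in $n$ because $Q_{n+1}=Q_{n+1}Q_n$, and tends to $0$ as $n\to\infty$. Moreover $|x_j|\le R_{j-1}(x)$, since $x_j$ is a coordinate of $Q_{j-1}x$.

**Definition (one-sided size).** Let $C_k=\{d\in Y:\ d_j=0\ (j\le k),\ d_j\ge0\ (j>k)\}$. This is a convex cone, closed because the coordinates are continuous. Put
$$r_k(x)=\inf\{\|Q_kx+d\|:d\in C_k\}.$$

So $r_k(x)$ is the distance from $Q_kx$ to the cone $-C_k$ of nonpositive tails. In $c_0$ and in $\ell_2$ we have $|x_j+d_j|\ge x_j^+$, with equality for $d_j=x_j^-$. So $r_k(x)=\sup_{j>k}x_j^+$ in $c_0$ and $r_k(x)=\bigl(\sum_{j>k}(x_j^+)^2\bigr)^{1/2}$ in $\ell_2$.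

In $cs$, $r_k(x)$ is the largest climb of the partial sums after time $k$:
$$r_k(x)=M:=\sup_{k\le m\le n}(S_n-S_m),\qquad\text{whereas}\qquad R_k(x)=\sup_{k\le m\le n}|S_n-S_m|.$$
Adding $d\in C_k$ only increases the increments $S_n-S_m$, so $r_k(x)\ge M$. Conversely let $I_n=\min_{k\le m\le n}S_m$ for $n\ge k$, and let $d\in C_k$ have partial sums $S_k-I_n$ for $n\ge k$. These are nondecreasing and bounded, so they converge and $d\in cs$. The partial sums of $Q_kx+d$ at $n\ge k$ are $(S_n-S_k)+(S_k-I_n)=S_n-I_n\in[0,M]$, so $\|Q_kx+d\|\le M$. For $x_j=(-1)^j/j$, each sum of consecutive terms has the sign of its first term and is no larger in absolute value. So $R_0(x)=1$ (the drop at $j=1$) and $r_0(x)=\frac12$ (the climb at $j=2$).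

**Properties of $r_k$.** We use the following.

- $r_k$ is 1-Lipschitz, and $0\le r_k\le R_k$ (take $d=0$); so $r_k(x)\to0$ as $k\to\infty$.
- $r_{k+1}\le r_k$: for $d\in C_k$ we have $Q_{k+1}(Q_kx+d)=Q_{k+1}x+Q_{k+1}d$ with $Q_{k+1}d\in C_{k+1}$, and $\|Q_{k+1}\|\le1$.
- $x_j\le r_{j-1}(x)$: for $d\in C_{j-1}$, $\|Q_{j-1}x+d\|\ge|x_j+d_j|\ge x_j+d_j\ge x_j$.
- $r_k(x)=0$ if and only if $x_j\le0$ for all $j>k$: since $C_k$ is closed, $r_k(x)=0$ means $-Q_kx\in C_k$.

**Rates.** Write $\gamma_j(x)=R_{j-1}(x)^{-1/2}$ where $R_{j-1}(x)>0$, and $b_j(x)=r_{j-1}(x)^{-1/2}$ where $r_{j-1}(x)>0$. Where they are defined, both are continuous in $x$ and nondecreasing in $j$. Where $b_j$ is defined, so is $\gamma_j$, and $\gamma_j\le b_j$.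

What we want from $f$ can now be written down. If the tail beyond $j-1$ has no positive coordinate ($r_{j-1}=0$), contract: $f_j=-\gamma_jx_j+g_j$. If $r_{j-1}>0$, expand at the one-sided rate: $f_j\ge b_jx_j+g_j$. The next two sections build a continuous field that does both.

## 6. The contracting part

**Step 1: definition of $F$.** Put $F_j(x)=\gamma_j(x)x_j$, interpreted as $0$ if $R_{j-1}(x)=0$ (then $x_j=0$). Since $|x_j|\le R_{j-1}$, we have $|F_j|\le\sqrt{R_{j-1}}$. So $F_j$ is continuous where $R_{j-1}>0$, and also at points where $R_{j-1}=0$.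

**Step 2: the blocks of $F$ are small.** To see that $\sum F_je_j$ converges we show, for $n<p$,
$$\Bigl\|\sum_{j=n+1}^pF_j(x)e_j\Bigr\|\le2\sqrt{R_n(x)}. \tag{4}$$
If $R_n(x)=0$, all terms vanish. Otherwise let $q=\max\{j\in(n,p]:R_{j-1}>0\}$; terms with $j>q$ vanish. By (2) with $l=n$, $y=x$, $m_j=\gamma_j$, the norm is at most
$$\gamma_{n+1}R_n+\sum_{j=n+1}^{q-1}(\gamma_{j+1}-\gamma_j)R_j+\gamma_qR_q .$$
The first term is $\sqrt{R_n}$. In the sum,
$$\bigl(R_j^{-1/2}-R_{j-1}^{-1/2}\bigr)R_j=\sqrt{R_j}\,\frac{\sqrt{R_{j-1}}-\sqrt{R_j}}{\sqrt{R_{j-1}}}\le\sqrt{R_{j-1}}-\sqrt{R_j},$$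
so the sum is at most $\sqrt{R_n}-\sqrt{R_{q-1}}$. Finally $\gamma_qR_q\le\gamma_qR_{q-1}=\sqrt{R_{q-1}}$. Adding up gives (4).

**Step 3: $F$ is continuous.** Since $R_n(x)\to0$, (4) shows that $F=\sum_jF_je_j$ converges. Fix $x^0$ and $\eta>0$. We have $R_n(x)\le R_n(x^0)+\|x-x^0\|$, so we may choose $n$ and a ball around $x^0$ on which $2\sqrt{R_n(x)}\le\eta$. There the continuous partial sum $\sum_{j\le n}F_je_j$ is within $\eta$ of $F$. As $\eta$ is arbitrary, $F$ is continuous at $x^0$.

## 7. The expanding part

We would like the field with coordinates $b_jx_j$. Its rates are governed by $r_{j-1}$, while the size of $Q_{j-1}x$ is $R_{j-1}$, which may be much larger. The estimate that gave (4) is therefore not available. So we replace $x$ by $x+c$ with $c\in C_0$ such that the tails of $x+c$ are comparable to $r$. In $cs$ the optimal $d$ was made from the running minimum started at time $k$, so it depends on $k$. We therefore use one $c$ for each dyadic scale of $r$, and glue.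

**Step 1: continuous selections at one scale.** For each $i\in\mathbb Z$ there is a continuous $c^{(i)}:Y\to C_0$ such that, for all $x\in Y$ and $k\ge0$,
$$r_k(x)\le2^{1-i}\ \Longrightarrow\ \|Q_k(x+c^{(i)}(x))\|<2^{2-i}. \tag{5}$$

To prove this, let $x^0\in Y$. Since $r_k(x^0)\to0$, there is a least $k_0$ with $r_{k_0}(x^0)\le2^{1-i}$. Choose $d\in C_{k_0}$ with $\|Q_{k_0}x^0+d\|<2^{2-i}$. Let $U$ be the set of all $x$ with $\|Q_{k_0}x+d\|<2^{2-i}$ and, if $k_0\ge1$, $r_{k_0-1}(x)>2^{1-i}$. This is an open neighborhood of $x^0$.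

If $x\in U$ and $r_k(x)\le2^{1-i}$, then $k\ge k_0$; for if $k\le k_0-1$, then $r_k(x)\ge r_{k_0-1}(x)>2^{1-i}$. Hence $Q_kQ_{k_0}=Q_k$ and $\|Q_k(x+d)\|=\|Q_k(Q_{k_0}x+d)\|\le\|Q_{k_0}x+d\|<2^{2-i}$. So the constant vector $d\in C_{k_0}\subset C_0$ satisfies (5) throughout $U$.

Cover $Y$ by such sets $U_\alpha$ with vectors $d_\alpha$, and take a subordinate locally finite partition of unity $(\psi_\alpha)$. Put $c^{(i)}=\sum_\alpha\psi_\alpha d_\alpha$. It is continuous and takes values in the convex cone $C_0$. If $r_k(x)\le2^{1-i}$, then $Q_k(x+c^{(i)}(x))=\sum_\alpha\psi_\alpha(x)Q_k(x+d_\alpha)$ is a finite convex combination of vectors of norm less than $2^{2-i}$. This proves (5).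

**Step 2: gluing the scales.** For $\rho>0$ and $i\in\mathbb Z$ let $\theta_i(\rho)=\max(0,1-|\log_2\rho+i|)$. These are tent functions of $\log_2\rho$: continuous, with $\sum_i\theta_i=1$, with $\theta_i(\rho)>0$ if and only if $2^{-i-1}<\rho<2^{-i+1}$, and each $\theta_i$ first increases and then decreases. Define
$$G_j(x)=\sum_i\theta_i(r_{j-1}(x))\,(b_j+\gamma_j)\bigl(x_j+c^{(i)}_j(x)\bigr)\ \text{ if } r_{j-1}(x)>0,$$
and $G_j(x)=0$ if $r_{j-1}(x)=0$. With $\bar c_j=\sum_i\theta_i(r_{j-1}(x))\,c^{(i)}_j(x)\ge0$ this reads $G_j=(b_j+\gamma_j)(x_j+\bar c_j)$ when $r_{j-1}>0$. The summand $\gamma_j$ in the rate is there to cancel $-F_j$ in Section 8.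

**Step 3: the blocks of $G$ are small.** We show that for an absolute constant $A$ and all $n<p$
$$\Bigl\|\sum_{j=n+1}^pG_j(x)e_j\Bigr\|\le A\sqrt{r_n(x)}. \tag{6}$$
Fix $x$ and split the sum according to $i$; only finitely many $i$ occur. Fix $i$. Since $r_{j-1}$ is monotone in $j$, the $j\in(n,p]$ with $\theta_i(r_{j-1})>0$ form an interval $\{l+1,\dots,q\}$ of integers, if there are any. Put $y=x+c^{(i)}(x)$. As $r_l<2^{1-i}$, (5) gives $\|Q_jy\|\le\|Q_ly\|<2^{2-i}$ for $j\ge l$.

The $i$-th block is $\sum_{j=l+1}^qm_jy_je_j$ with $m_j=\theta_i(r_{j-1})w_j$, $w_j=b_j+\gamma_j$. On it $w_j$ is nondecreasing, and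
$$0<w_j\le2b_j=2r_{j-1}^{-1/2}\le W:=2\cdot2^{(i+1)/2}.$$
The numbers $\theta_i(r_{j-1})\in[0,1]$ are values of a tent along a monotone sequence, so their total variation is at most $2$. From
$$m_{j+1}-m_j=\bigl(\theta_i(r_j)-\theta_i(r_{j-1})\bigr)w_{j+1}+\theta_i(r_{j-1})(w_{j+1}-w_j)$$
we get $\sum_{j=l+1}^{q-1}|m_{j+1}-m_j|\le2W+W$. Together with $|m_{l+1}|\le W$ and $|m_q|\le W$, (2) bounds the $i$-th block by
$$5W\cdot2^{2-i}=40\sqrt2\cdot2^{-i/2}.$$
A nonempty block requires $2^{-i-1}<r_n$, that is, $2^{-i/2}<\sqrt{2r_n}$. The admissible values of $2^{-i/2}$ form a geometric progression with ratio $2^{-1/2}$ whose largest term is below $\sqrt{2r_n}$, so the blocks add up to at most $40\sqrt2\cdot\sqrt{2r_n}/(1-2^{-1/2})$. This is (6) with $A=80/(1-2^{-1/2})$. If $r_n=0$, all terms vanish.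

**Step 4: $G$ is continuous.** Where $r_{j-1}>0$, only finitely many $i$ matter locally, so $G_j$ is continuous there. By (6) with $n=j-1$, $p=j$ we have $|G_j|\le A\sqrt{r_{j-1}}$, so $G_j$ is continuous also where $r_{j-1}=0$. Since $r_n(x)\to0$ and $r_n(x)\le r_n(x^0)+\|x-x^0\|$, the argument of Section 6, Step 3, with (6) in place of (4), shows that $G=\sum_jG_je_j$ converges and is continuous.

## 8. The field $f=G-F+g$ and its signs

Put $g_j=2^{-j}$, $g=\sum_jg_je_j$ and $f=G-F+g$. Then $f:Y\to Y$ is continuous. Where $r_{j-1}>0$ we have $f_j=(b_j+\gamma_j)(x_j+\bar c_j)-\gamma_jx_j+g_j$; where $r_{j-1}=0$ we have $G_j=0$ and $x_j\le0$. So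
$$r_{j-1}(x)>0:\quad f_j(x)=b_jx_j+(b_j+\gamma_j)\bar c_j+g_j\ \ge\ b_jx_j+g_j, \tag{7}$$
$$r_{j-1}(x)=0:\quad x_j\le0,\quad f_j(x)=-\gamma_jx_j+g_j\ \ge\ g_j, \tag{8}$$
with $\gamma_jx_j$ read as $0$ if $R_{j-1}(x)=0$. These are the two demands of Section 5. The construction is complete, and only (7), (8), (3) and the properties of $R_k$, $r_k$ will be used.

## 9. Proof of Theorem A

Suppose, for contradiction, that $x:J\to Y$ is norm-continuous on a nondegenerate interval $J$ and $x_j'=f_j(x)$ on $J$ for all $j>N$. Write $r_k(t)=r_k(x(t))$, and similarly $R_k(t)$, $b_j(t)$, $\gamma_j(t)$. The functions $r_k(t)$ and $R_k(t)$ are continuous in $t$, because $r_k$, $R_k$ are Lipschitz on $Y$. They need not be differentiable, so we first recall a mean value inequality. Write $D_+\varphi(t)$ and $D^+\varphi(t)$ for the $\liminf$ and $\limsup$ of $(\varphi(t+h)-\varphi(t))/h$ as $h\downarrow0$.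

**Lemma 2.** Let $\varphi$ be continuous on $[\alpha,\beta]$, $\kappa\in\mathbb R$. If $D_+\varphi\ge\kappa$ on $[\alpha,\beta)$, then $\varphi(\beta)-\varphi(\alpha)\ge\kappa(\beta-\alpha)$. If $D^+\varphi\le\kappa$ on $[\alpha,\beta)$, then $\varphi(\beta)-\varphi(\alpha)\le\kappa(\beta-\alpha)$.

**Proof.** The second statement is the first for $-\varphi$, $-\kappa$. For the first, let $\delta>0$ and let $t^*$ be the supremum of all $t\in[\alpha,\beta]$ such that $\varphi(\tau)-\varphi(\alpha)\ge(\kappa-\delta)(\tau-\alpha)$ for all $\tau\in[\alpha,t]$. By continuity this inequality holds on $[\alpha,t^*]$. If $t^*<\beta$, then $D_+\varphi(t^*)\ge\kappa$ gives $\eta>0$ with $\varphi(\tau)-\varphi(t^*)\ge(\kappa-\delta)(\tau-t^*)$ for $\tau\in[t^*,t^*+\eta]$. Adding the inequality at $t^*$ contradicts the choice of $t^*$. So $t^*=\beta$; let $\delta\to0$. $\square$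

**Step 1: nonnegative coordinates become and stay positive.** *If $j>N$ and $x_j(s)\ge0$, then $x_j(t)>0$ for all $t\in J$ with $t>s$.* By (7) and (8), $x_j(\tau)\ge0$ implies $x_j'(\tau)\ge g_j>0$. Hence $x_j>0$ just after $s$. If $t_1>s$ were the first later zero, then $x_j>0$ on $(s,t_1)$ and $x_j(t_1)=0$ would give $x_j'(t_1)\le0$, while $x_j'(t_1)\ge g_j>0$.

There are now two cases. Either at some time (not the right endpoint) infinitely many coordinates are positive, or at every such time only finitely many are.

**Step 2: infinitely many positive coordinates.** Suppose there is $s\in J$, not the right endpoint of $J$, with $x_j(s)>0$ for infinitely many $j$. The aim is to show that every one-sided tail size grows at a rate independent of $k$. Fix $T>s$ in $J$. By Step 1, for every $\tau\in[s,T]$ infinitely many $x_j(\tau)$ are positive, so $r_k(\tau)>0$ for all $k$. Hence all $b_j(\tau)$ are defined and continuous on $[s,T]$, and (7) gives $x_j'\ge b_jx_j$ for $j>N$.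

Let $k\ge N$, $s\le\sigma<t\le T$ and $\mu_j=\exp\bigl(-\int_\sigma^tb_j\bigr)$. For $j>k$ the function $u\mapsto x_j(u)\exp\bigl(-\int_\sigma^ub_j\bigr)$ has nonnegative derivative, so $\mu_jx_j(t)\ge x_j(\sigma)$. Since $b_j$ is nondecreasing in $j$, $\mu_j$ is nonincreasing in $j$.

Let $d\in C_k$. Apply (3) to $y=Q_kx(t)+d$, which has $P_ky=0$: the vector $z=\sum_{j>k}\mu_j(x_j(t)+d_j)e_j$ exists and $\|z\|\le\mu_{k+1}\|Q_kx(t)+d\|$. For $j>k$ we have $z_j\ge\mu_jx_j(t)\ge x_j(\sigma)$, so $z-Q_kx(\sigma)\in C_k$, and therefore $\|z\|\ge r_k(\sigma)$ by the definition of $r_k$. Thus $r_k(\sigma)\le\mu_{k+1}\|Q_kx(t)+d\|$, and the infimum over $d\in C_k$ gives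
$$r_k(t)\ge r_k(\sigma)\exp\Bigl(\int_\sigma^tr_k(\tau)^{-1/2}\,d\tau\Bigr). \tag{9}$$
This is where the one-sided size pays off: an inequality for each coordinate becomes an inequality for the tail, with no lattice structure.

Taking square roots in (9),
$$\frac{\sqrt{r_k(t)}-\sqrt{r_k(\sigma)}}{t-\sigma}\ge\sqrt{r_k(\sigma)}\;\frac{\exp\bigl(\frac12\int_\sigma^tr_k^{-1/2}\bigr)-1}{t-\sigma}\ \longrightarrow\ \frac12\qquad(t\downarrow\sigma).$$
So $D_+\sqrt{r_k}\ge\frac12$ on $[s,T)$, and Lemma 2 gives $\sqrt{r_k(T)}\ge(T-s)/2$ for every $k\ge N$. This contradicts $r_k(T)\le R_k(T)\to0$.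

**Step 3: the other case, a tail of negative coordinates.** Now at each time in $J$ other than its right endpoint only finitely many coordinates are positive. We first find an interval on which (8) governs a whole tail. Choose $a<b$ in $J$ with $b$ not the right endpoint. There is $k\ge N$ with $x_j(b)\le0$ for all $j>k$. If $x_j(\tau)\ge0$ for some $\tau\in[a,b)$ and $j>k$, Step 1 would give $x_j(b)>0$. So $x_j<0$ on $[a,b)$ for all $j>k$. Hence on $[a,b)$, for $j>k$, we have $r_{j-1}=0$ and $R_{j-1}>0$, and by (8)
$$x_j'=-\gamma_jx_j+g_j,\qquad x_j'\ge g_j, \tag{10}$$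
with $\gamma_j$ continuous on $[a,b)$.

**Step 4: the tail decays.** We turn (10) into an inequality for $R_m$. Let $m\ge k$, $E_m=\sum_{j>m}g_j=2^{-m}$, $a\le s<t<b$, and $\nu_j(\tau)=\exp\bigl(-\int_\tau^t\gamma_j\bigr)\in(0,1]$ for $s\le\tau\le t$. These are nonincreasing in $j$. By (10), $u=-x_j$ satisfies $u'=-\gamma_ju-g_j$, so variation of constants gives, for $j>m$,
$$-x_j(t)=\nu_j(s)\,(-x_j(s))-g_j\int_s^t\nu_j(\tau)\,d\tau .$$
Multiply by $e_j$ and sum over $j>m$. By (3) with $y=-Q_mx(s)$ the first part has norm at most $\nu_{m+1}(s)R_m(s)$. The second has norm at most $\sum_{j>m}g_j(t-s)=(t-s)E_m$. Since $\gamma_{m+1}=R_m^{-1/2}$,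
$$R_m(t)\le R_m(s)\exp\Bigl(-\int_s^tR_m(\tau)^{-1/2}\,d\tau\Bigr)+(t-s)E_m. \tag{11}$$
Subtracting $R_m(s)$, dividing by $t-s$ and letting $t\downarrow s$ gives $D^+R_m\le-\sqrt{R_m}+E_m$ on $[a,b)$.

Put $\varphi=\sqrt{R_m}>0$. At points where $\varphi\ge2E_m$ we have $D^+R_m\le-\varphi+\frac12\varphi=-\frac12\varphi$. Since
$$\frac{\varphi(t)-\varphi(s)}{t-s}=\frac{R_m(t)-R_m(s)}{t-s}\cdot\frac1{\varphi(t)+\varphi(s)}$$
and the last factor tends to $1/(2\varphi(s))>0$, we get $D^+\varphi\le-\frac14$ there.

**Step 5: the constant push produces a zero.** We finish as in $c_0$: the decay brings $x_{m+1}$ so close to $0$ that $g_{m+1}$ carries it across before time $b$. Since $R_m(a)\to0$, choose $m\ge k$ so large that $4\varphi(a)+8\cdot2^{-m}<b-a$, where $\varphi=\sqrt{R_m}$.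

If $\varphi>2E_m$ on all of $[a,a+4\varphi(a)]\subset[a,b)$, then Lemma 2 gives $\varphi(a+4\varphi(a))\le\varphi(a)-\frac14\cdot4\varphi(a)=0$, a contradiction. So there is $t_m\in[a,a+4\varphi(a)]$ with $R_m(t_m)\le4E_m^2$. As $|x_{m+1}|\le R_m$, this gives $x_{m+1}(t_m)\ge-4E_m^2$. By (10), $x_{m+1}'\ge g_{m+1}=2^{-m-1}$ on $[a,b)$. Put
$$t'=t_m+\frac{4E_m^2}{g_{m+1}}=t_m+8\cdot2^{-m}\le a+4\varphi(a)+8\cdot2^{-m}<b .$$
Then $x_{m+1}(t')\ge-4E_m^2+g_{m+1}(t'-t_m)=0$, which contradicts $x_{m+1}<0$ on $[a,b)$.

Both cases are impossible. This proves Theorem A and, by Section 3, Theorem B. $\square$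

The comparison that made Step 5 work is that the threshold $R_m\le4E_m^2$ is quadratic in $2^{-m}$, while the push $g_{m+1}$ is linear in it. The crossing time $8\cdot2^{-m}$ therefore tends to $0$.

## 10. Density: approximating an arbitrary continuous field

We prove Theorem C. The plan is to approximate $F_0$ by a field $F_1$ which, after passing to a quotient with a basis, locally moves only finitely many coordinates, and then to add a small multiple of a lifted copy of the field of Theorem A. The freedom to ignore the coordinates $j\le N$ in Theorem A is what makes this possible.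

**Step 1: lifting the field.** Apply Johnson–Rosenthal to an infinite-dimensional separable quotient of $X$ and compose the quotient maps. This gives a continuous linear surjection $\pi:X\to B$ onto an infinite-dimensional Banach space $B$ with a Schauder basis $(e_j)$. Let $f_B$ be the field of Theorem A for $B$, $\sigma:B\to X$ a continuous right inverse of $\pi$ (Bartle–Graves), and $\Phi=\sigma\circ f_B\circ\pi:X\to X$. Then $\Phi$ is continuous and $\pi\Phi(x)=f_B(\pi x)$.

**Step 2: a dense subspace.** Let $E_n=\operatorname{span}(e_1,\dots,e_n)$ and $D=\pi^{-1}\bigl(\bigcup_nE_n\bigr)$, a linear subspace of $X$. It is dense: if $U\subset X$ is open and nonempty, then $\pi(U)$ is open by the open mapping theorem, so it meets the dense set $\bigcup_nE_n$, and $U$ meets $D$.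

**Step 3: approximation by a field that is locally finite-dimensional.** For each point $(t_0,x_0)\in\mathbb R\times X$ choose $v\in D$ with $\|v-F_0(t_0,x_0)\|<\varepsilon(t_0,x_0)/2$. By continuity $\|v-F_0\|<\varepsilon/2$ on an open neighborhood of $(t_0,x_0)$. Take a locally finite partition of unity $(\psi_\alpha)$ subordinate to the cover by these neighborhoods, with vectors $v_\alpha$, and put $F_1=\sum_\alpha\psi_\alpha v_\alpha$. Then $F_1$ is continuous and $\|F_1-F_0\|<\varepsilon/2$, since at each point $F_1-F_0$ is a convex combination of vectors of norm less than $\varepsilon/2$. Near each point only finitely many $v_\alpha\in D$ are involved, so there $\pi F_1$ takes values in a fixed $E_N$.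

**Step 4: the field and the contradiction.** Set
$$f=F_1+h\Phi,\qquad h(t,x)=\frac{\varepsilon(t,x)}{2(1+\|\Phi(x)\|)}>0 .$$
Then $\|h\Phi\|<\varepsilon/2$, so $\|f-F_0\|<\varepsilon$, and $f$ is continuous.

Suppose $x'=f(t,x)$ on a nondegenerate interval. By continuity of $t\mapsto(t,x(t))$ we may shrink the interval to a nondegenerate $J$ on which $\pi F_1(t,x(t))\in E_N$ for a fixed $N$. Let $z=\pi x$. Then
$$z'=\pi F_1(t,x)+h(t,x)f_B(z),\qquad\text{so}\qquad z_j'=h(t,x)\,(f_B)_j(z)\quad(j>N).$$
Fix $t_0\in J$ and let $\tau(t)=\int_{t_0}^th(u,x(u))\,du$, a $C^1$ function with positive derivative. Then $Z=z\circ\tau^{-1}$ is norm-continuous on the nondegenerate interval $\tau(J)$ and satisfies $Z_j'=(f_B)_j(Z)$ there for all $j>N$. This contradicts Theorem A. $\square$
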